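# Finitely generated varieties with unboundedly large, but not arbitrarily large, simple algebras

## 1. The guess that missing one infinite size forces a finite bound

An *algebra* is a nonempty set with a (possibly infinite) set of finitary operations. For a finite algebra $A$, let $V(A)$ be the variety generated by $A$: the smallest class of algebras of the same type that contains $A$ and is closed under homomorphic images, subalgebras and Cartesian products. By Birkhoff's theorem $V(A)=HSP(A)$: every member of $V(A)$ is a quotient $B/\theta$ of a subalgebra $B\le A^\Omega$ of a power of $A$, and every identity that is true in $A$ is true in all of $V(A)$. An algebra is *simple* if it has more than one element and its only congruences are the identity relation and the total relation.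

We ask which cardinalities the simple members of $V(A)$ can have. Here is the statement one would first guess to be true. It appears in "The Structure Of Finite Algebras" as Conjecture 33 for subdirectly irreducible algebras, and we study it with "simple" replacing "subdirectly irreducible" everywhere.

**Conjecture.** Let $A$ be a finite algebra and $\mathcal V=V(A)$. If there is an infinite cardinal $\lambda$ such that $\mathcal V$ has no simple algebra of cardinality $\lambda$, then there is an integer $n$ such that every simple algebra in $\mathcal V$ has cardinality $<n$.

In other words: either the sizes of simple algebras have a finite bound, or all infinite sizes occur. Let us test this on four small generators.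

*Two-element meet semilattice.* Here $\mathcal V$ consists of meet semilattices. Let $S$ be a simple one and $p\neq q$ in $S$, say $p\not\le q$. The map sending $x$ to $1$ if $p\le x$ and to $0$ otherwise is a homomorphism onto the two-element semilattice. Its kernel is not total, hence is the identity, and $|S|=2$. The sizes are bounded.

*Cyclic group $\mathbb Z/n$, $n\ge2$.* The members of $\mathcal V$ are abelian groups of exponent dividing $n$. A simple abelian group is cyclic of prime order, so simple members have at most $n$ elements. Bounded again.

*A finite lattice.* We recall the relevant theory, which is needed later.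

**Definition (Jónsson terms).** Terms $t_0,\dots,t_n$ in $x,y,z$ are Jónsson terms for a class of algebras if the class satisfies
$$t_0=x,\quad t_n=z,\quad t_i(x,y,x)=x,\quad t_i(x,x,z)=t_{i+1}(x,x,z)\ (i\text{ even}),\quad t_i(x,z,z)=t_{i+1}(x,z,z)\ (i\text{ odd}).\tag{1}$$

A variety with such terms is congruence distributive. For lattices take $t_0=x$, $t_1=(x\wedge y)\vee(x\wedge z)\vee(y\wedge z)$, $t_2=z$. Then $t_1(x,y,x)=x$, $t_1(x,x,z)=x$ and $t_1(x,z,z)=z$, so (1) holds.

**Jónsson's lemma.** If a class $\mathcal K$ generates a congruence distributive variety, then every subdirectly irreducible algebra of that variety lies in $HSP_u(\mathcal K)$, where $P_u$ denotes ultraproducts.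

Simple algebras are subdirectly irreducible. Moreover, if $\mathcal K$ is a finite set of finite algebras, every ultraproduct of members of $\mathcal K$ is isomorphic to a member of $\mathcal K$. Indeed, the index set splits into finitely many pieces according to the factor, one piece belongs to the ultrafilter, and an ultrapower of a finite algebra is isomorphic to that algebra because each function into a finite set is constant on a set of the ultrafilter. This works in any language. So for a finite lattice $A$, simple members of $V(A)$ have at most $|A|$ elements.

*A three-element algebra with large simple algebras.* Let $C=\{0,1,2\}$ with the constant $0$ and two binary operations: the *flat meet* ($x\wedge x=x$, and $x\wedge y=0$ for $x\ne y$), and $F(x,y)=x$ if $x,y\neq0$, $F(x,y)=0$ otherwise. Take a nonempty set $\Omega$ and a nonempty set $X\subseteq\{1,2\}^\Omega$. Let $N$ be the set of all $g\in C^\Omega$ with $g(t)=0$ for some $t$, and $B=X\cup N$. If an argument of $\wedge$ or $F$ lies in $N$, so does the value. For $x,y\in X$ we have $F(x,y)=x$, while $x\wedge y\in N$ unless $x=y$. So $B$ is a subalgebra of $C^\Omega$, and $N^2\cup\mathrm{id}_B$ is a congruence.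 The quotient is $X\cup\{0\}$ with flat meet and $F(x,y)=x$ for $x,y\in X$. It is simple: if $p\neq q$ are congruent and $p\ne0$, then $p=p\wedge p$ is congruent to $p\wedge q=0$, so every $x=F(x,p)$ is congruent to $F(x,0)=0$. Since $X$ and $\Omega$ are arbitrary, $V(C)$ has simple algebras of every cardinality $\ge2$.

All four cases agree with the guess. The last one also shows a device that we shall reuse: *collapse everything that vanishes somewhere*.

## 2. Counterexamples in a finite and in a countable language

The guess is nevertheless wrong. We shall prove the following three theorems.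

**Theorem A.** There is a $7$-element algebra $A_{\rm I}$ with finitely many operations such that $V(A_{\rm I})$ has simple algebras of every finite cardinality $\ge 2$ and of cardinality $\aleph_0$, but none of uncountable cardinality. Up to isomorphism, its simple algebras with more than $7$ elements are: exactly one of each finite size $\ge 8$, and exactly three infinite ones, all countable.

**Theorem B.** There is a $7$-element algebra $A_{\rm II}$ with countably many operations such that $V(A_{\rm II})$ has simple algebras of every finite cardinality $\ge 2$ (exactly one of each size $\ge 8$ up to isomorphism), but no infinite simple algebra.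

**Theorem C.** Let $A$ be any finite algebra. (1) If $V(A)$ has a simple algebra of infinite cardinality $\kappa$, it has simple algebras of every infinite cardinality $\le\kappa$. (2) If the class of simple members of $V(A)$ is closed under ultraproducts (for instance, if $V(A)$ has first-order definable principal congruences), then the conjecture holds for $A$.

Theorem A refutes the conjecture with any uncountable $\lambda$, even for finite languages; Theorem B refutes it with any infinite $\lambda$. Theorem C says how much of the guess survives. By part (1), the infinite cardinalities of simple members form an initial segment of the infinite cardinals. The conjecture asserts that, when there is no finite bound, this segment is everything. Theorem A realizes the segment $\{\aleph_0\}$ in a finite language, and Theorem B realizes $\emptyset$ in a countable one. No claim is made here about whether the behavior in Theorem B can occur in a finite language.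

We begin with Theorem C, because it is what one gets from the natural attempt to *prove* the conjecture.

## 3. Elementary submodels and ultraproducts of simple algebras

The natural attempt is compactness: from large finite simple algebras make an infinite one by an ultraproduct, enlarge it by ultrapowers, and then shrink it to any prescribed infinite size by Löwenheim–Skolem. To see which parts work we need to know how congruences are generated.

A *unary polynomial* of an algebra $S$ is a map $f(x)=t(x,w_1,\dots,w_k)$ with $t$ a term and $w_1,\dots,w_k\in S$. Let $\mathrm{Cg}(p,q)$ denote the least congruence containing $(p,q)$.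

**Maltsev's description.** $(g,h)\in\mathrm{Cg}(p,q)$ if and only if there are elements $g=e_0,e_1,\dots,e_k=h$ and unary polynomials $f_0,\dots,f_{k-1}$ with
$$\{e_l,e_{l+1}\}=\{f_l(p),f_l(q)\}\qquad(0\le l<k).\tag{2}$$

For example, in a semilattice the polynomial $f(x)=x\wedge p$ shows $(p,p\wedge q)\in\mathrm{Cg}(p,q)$ with a chain of length one.

*Proof of Theorem C.*

**Step 1: reduce to a countable language.** Löwenheim–Skolem needs a countable language to reach every infinite size. A finite set carries only finitely many $n$-ary operations for each $n$. Operation symbols with the same interpretation in $A$ satisfy an identity in $A$, so they agree throughout $V(A)$. Keeping one symbol for each operation of $A$ gives a countable sublanguage, and passing to it changes neither the subalgebras nor the congruences of members of $V(A)$.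

**Step 2: simplicity passes to elementary substructures.** Let $S\in V(A)$ be simple and $S_0\preceq S$ with more than one element. Take $p\ne q$ and $g,h$ in $S_0$. Since $S$ is simple, $(g,h)\in\mathrm{Cg}^S(p,q)$, and (2) provides a chain. Fix the terms that occur in it and the orientation of each link. The statement "there are parameters and intermediate elements which form a chain with these terms and orientations" is a first-order formula true in $S$ at $(p,q,g,h)$, hence true in $S_0$. So $(g,h)\in\mathrm{Cg}^{S_0}(p,q)$. Thus $S_0$ is simple, and it lies in $V(A)$ as a subalgebra of $S$.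

**Step 3: part (1).** If $|S|=\kappa\geq\aleph_0$, the downward Löwenheim–Skolem theorem in the countable language gives elementary substructures of every infinite cardinality $\le\kappa$. By Step 2 they are simple.

**Step 4: part (2).** If the sizes of simple members have a finite bound, the conclusion of the conjecture holds. Suppose that they have none, and that ultraproducts of simple members are simple. We show that every infinite cardinality occurs, so that the hypothesis of the conjecture fails. There is an infinite simple member: either there is one to begin with, or there are finite simple members of strictly increasing sizes, and their nonprincipal ultraproduct is simple and, by Łoś's theorem applied to "there are at least $k$ elements", infinite. Let $S$ be an infinite simple member, with distinct elements $s_0,s_1,\dots$, and let $\mu$ be an infinite cardinal. On the set of finite subsets of $\mu$ take an ultrafilter containing all the sets $\{i:\alpha\in i\}$, $\alpha<\mu$; it exists since these sets have the finite intersection property. Put $f_\alpha(i)=s_k$, where $k$ is the number of elements of $i$ below $\alpha$. If $\alpha<\beta$ and $\alpha\in i$, then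 $f_\alpha(i)\ne f_\beta(i)$. So the ultrapower of $S$ has at least $\mu$ elements. It is simple, and by part (1) there are simple members of every infinite cardinality $\le\mu$. As $\mu$ was arbitrary, all infinite cardinalities occur.

**Step 5: the instance of definable principal congruences.** Suppose a first-order formula $\varphi(x,y,z,w)$ expresses $(z,w)\in\mathrm{Cg}(x,y)$ in all members of $V(A)$. Then, within $V(A)$, the simple members are exactly the models of $\exists x\,\exists y\,(x\ne y)$ and $\forall x,y,z,w\,(x\neq y\to\varphi(x,y,z,w))$. Since $V(A)$ is closed under ultraproducts, Łoś's theorem shows that the class of simple members is too. $\blacksquare$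

So moving *down* from an infinite simple algebra is always possible. Moving *up* uses that ultraproducts of simple algebras are simple. This is the point where the attempt stops: in (2), the terms may have to grow with the algebra.

## 4. Directed paths, and an ultraproduct that is not simple

Let $I\subseteq\mathbb Z$ be a nonempty interval. The *path algebra* $\mathrm{Path}(I)$ has universe $\{0\}\cup\{v_i:i\in I\}$, the flat meet with constant $0$, and two binary operations with $F_1(v_i,v_{i+1})=v_i$, $F_2(v_i,v_{i+1})=v_{i+1}$, and value $0$ in all other cases.

*It is simple.* If $p\ne q$ are congruent and $p\ne 0$, then $p=p\wedge p$ is congruent to $p\wedge q=0$. If $v_{i+1}$ is congruent to $0$, so is $v_i=F_1(v_i,v_{i+1})$, since $F_1(v_i,0)=0$. If $v_i$ is congruent to $0$, so is $v_{i+1}=F_2(v_i,v_{i+1})$. The collapse spreads along the whole path.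

*A nonprincipal ultraproduct $U$ of the algebras $\mathrm{Path}(\{1,\dots,n\})$, $n\ge1$, is not simple.* By Łoś's theorem, $U$ has flat meet, and there is a digraph relation on $U\setminus\{0\}$ (the ultraproduct of the relations "consecutive") such that $F_1,F_2$ are given by the first and second entry on edges and by $0$ elsewhere. Let $C$ be the set of elements at finite distance from the class of the sequence of first vertices. The class $m$ of the sequence $(v_{\lceil n/2\rceil})_n$ is not in $C$, since for each $k$ the distance exceeds $k$ for all large $n$. A nonzero value of $\wedge,F_1,F_2$ occurs only for nonzero arguments that lie, with the value, at mutual distance $\le1$. So an operation with an argument in $U\setminus C$ has its value in $U\setminus C$, and $(U\setminus C)^2\cup\mathrm{id}_U$ is a congruence. It relates $0$ to $m$ but not to elements of $C$, so it is neither the identity nor total.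

Hence no finite list of chain patterns works for all finite paths: otherwise Łoś's theorem would make $U$ simple. This suggests a counterexample. *Find a finite $A$ such that the large simple members of $V(A)$ are exactly path algebras.* A connected path is countable, so no uncountable simple algebra could occur.

## 5. Coding paths by three letters, and a star of arbitrary size

To put paths into a finitely generated variety, we use the collapsing device of Section 1: vertices become functions $\Omega\to P$ into a small set $P$ with a small digraph, and an edge is a pair that is an edge at every coordinate. Let $P=\{a,b,c\}$ and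
$$E_e=\{(c,c),(c,a),(a,b),(b,b)\}\subseteq P^2.\tag{3}$$
A walk in this digraph may wait at $c$, pass through $a$ exactly once, and then stays at $b$. Coordinate $t$ of our code watches the path pass the vertex number $t$: let
$$\xi_i(t)=\begin{cases}c&\text{if }i<t,\\ a&\text{if }i=t,\\ b&\text{if }i>t.\end{cases}\tag{4}$$
With $t=1,2,3$ only, $\xi_1=(a,c,c)$, $\xi_2=(b,a,c)$, $\xi_3=(b,b,a)$. The pair $(\xi_1,\xi_2)$ reads $(a,b),(c,a),(c,c)$, all in $E_e$. The pair $(\xi_1,\xi_3)$ reads $(c,b)$ at $t=2$, and $(\xi_2,\xi_1)$ reads $(b,a)$ at $t=1$; neither is in $E_e$.

**Claim 1.** For $i,j\in\mathbb Z$ and $\xi_i,\xi_j\in P^{\mathbb Z}$: $(\xi_i(t),\xi_j(t))\in E_e$ for all $t\in\mathbb Z$ if and only if $j=i+1$.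

*Proof.* The pair $(\xi_i(t),\xi_{i+1}(t))$ is $(b,b)$, $(a,b)$, $(c,a)$, $(c,c)$ for $t<i$, $t=i$, $t=i+1$, $t>i+1$ respectively, so it is always in $E_e$. Conversely: if $j=i$, coordinate $i$ gives $(a,a)\notin E_e$; if $j<i$, coordinate $i$ gives $(a,c)\notin E_e$; if $j\ge i+2$, coordinate $i+1$ gives $(c,b)\notin E_e$. $\square$

The first algebra one would try is therefore $A_0=\{0,a,b,c\}$ with $0$, the flat meet, and $F_1,F_2$ with $F_1(x,y)=x$, $F_2(x,y)=y$ if $(x,y)\in E_e$, and $0$ otherwise. Collapsing as in Section 1 does put the path algebras into $V(A_0)$ (Proposition 5 below contains the argument). But $V(A_0)$ contains too much. Let $\Omega$ be an infinite set, let $\mathbf c\in P^\Omega$ be the constant function $c$, and choose any $Y\subseteq\{c,a\}^\Omega$ with $\mathbf c\in Y$. Within $\{c,a\}$ the only edges of $E_e$ are $(c,c)$ and $(c,a)$, so a pair $(x,y)\in Y^2$ is an edge at every coordinate exactly when $x=\mathbf c$. Let $N$ be the set of functions in $A_0^\Omega$ with a zero. The set $Y\cup N$ is a subalgebra of $A_0^\Omega$, every operation with an argument in $N$ has its value in $N$, and collapsing $N$ gives the algebra $Y\cup\{0\}$ with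 flat meet and
$$F_1(\mathbf c,y)=\mathbf c,\qquad F_2(\mathbf c,y)=y\qquad(y\in Y),$$
all other values being $0$. It is simple: two distinct congruent elements give, as before, some $p\neq0$ congruent to $0$; then $\mathbf c=F_1(\mathbf c,p)$ is congruent to $F_1(\mathbf c,0)=0$, and each $y=F_2(\mathbf c,y)$ is congruent to $F_2(0,y)=0$. Since $|Y|$ can be any cardinal from $1$ to $2^{|\Omega|}$, the variety $V(A_0)$ has simple algebras of all cardinalities $\geq2$.

The trouble is the vertex $\mathbf c$ of large out-degree. In large simple algebras we want
$$(x,y)\text{ and }(x,y')\text{ edges}\ \Longrightarrow\ y=y',\tag{5}$$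
and similarly for in-degrees. But (5) is an implication, not an identity, and it already fails in $A_0$ itself, because of $c\to c$ and $c\to a$. So we cannot simply impose it.

## 6. Barred letters as a penalty: the algebras $A(K,D)$

The way out adapts ideas of R. McKenzie (*The residual bounds of finite algebras*, 1996). We add a second, "barred" copy of the letters and an operation $T$ that compares two edges with a common vertex. It returns the common letter if the edges are equal, and the *barred* letter if they differ. Other operations $J$ and $M$ ensure that a simple algebra in which a barred value plays a visible role has at most $7$ elements. So (5) may be violated in $A$, but only small simple algebras can do so.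

Let $\bar P=\{\bar a,\bar b,\bar c\}$ be a disjoint copy of $P$ and $A=\{0\}\cup P\cup\bar P$. The bar is the involution $p\leftrightarrow\bar p$ on $A\setminus\{0\}$, so $\bar{\bar p}=p$. Writing "$u=\bar v$" always includes $u,v\neq0$. Let $\wedge$ be the flat meet on $A$.

**Definition (the algebra $A(K,D)$).** The data are a set $K$; for each $r\in K$ an arity $n_r\ge1$ and a relation $E_r\subseteq P^{n_r}$; and a set $D$ of pairs of slots, where a *slot* is a pair $(r,i)$ with $r\in K$, $1\le i\le n_r$. The algebra $A(K,D)$ has universe $A$ and the operations

* $0$ and $\wedge$;
* $J(x,y,z)=x\wedge z$ if $x=y$; $=x$ if $x=\bar y$; $=0$ otherwise;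
* $M(u,v,x,y,z)=(x\wedge y)\vee(x\wedge z)$ if $u=\bar v$; $=0$ otherwise (the join exists, since both terms lie in $\{0,x\}$);
* $F_{r,i}(x_1,\dots,x_{n_r})=x_i$ if $(x_1,\dots,x_{n_r})\in E_r$; $=0$ otherwise;
* for $(\sigma,\tau)\in D$ with $\sigma=(r,i)$, $\tau=(s,j)$, the operation $T_{\sigma,\tau}(\mathbf x,\mathbf y)$, where $\mathbf x$ has length $n_r$ and $\mathbf y$ has length $n_s$: if $\mathbf x\in E_r$, $\mathbf y\in E_s$ and $x_i=y_j$, the value is $x_i$ when $\sigma=\tau$ and $\mathbf x=\mathbf y$, and $\overline{x_i}$ otherwise; in all other cases the value is $0$.

**The algebra $A_{\rm I}$.** $K=\{e\}$, $n_e=2$, $E_e$ as in (3), and $D=\{((e,1),(e,1)),\,((e,2),(e,2))\}$. It has 8 operations: $0,\wedge,J,M,F_{e,1},F_{e,2}$ and two operations $T$.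

**The algebra $A_{\rm II}$.** $K=\{1,2,3,\dots\}$, $n_m=m$, $E_m=\{c^{\,k-1}a\,b^{\,m-k}:1\le k\le m\}$ (words are read as $m$-tuples), and $D$ consists of all pairs of slots. It has countably many operations.

Some values in $A_{\rm I}$: $J(a,\bar a,0)=a$ but $J(a,a,0)=0$; $M(a,\bar a,b,0,b)=b$; $F_{e,2}(c,a)=a$ and $F_{e,2}(a,a)=0$. With $\sigma=(e,1)$, $T_{\sigma,\sigma}((c,a),(c,a))=c$, while $T_{\sigma,\sigma}((c,a),(c,c))=\bar c$, because the two edges share the first vertex but differ. In $A_{\rm II}$, $E_3=\{abb,cab,cca\}$; these are the columns of the table $\xi_1,\xi_2,\xi_3$ in Section 5.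

Look at the star again: if $(\mathbf c,y)$, $(\mathbf c,y')$ are edges with $y\neq y'$ in $\{c,a\}^\Omega$, then $T_{\sigma,\sigma}((\mathbf c,y),(\mathbf c,y'))$ has value $c$ where $y(t)=y'(t)$ and $\bar c$ where they differ. This function has no zero and is not in $\{c,a\}^\Omega$, so $Y\cup N$ is no longer closed under the operations.

From here until the end of Section 10, fix data as above and put $A=A(K,D)$, $V=V(A)$. In every member of $V$, $\wedge$ is a semilattice operation; we use its order $x\le y\iff x\wedge y=x$, for which $0$ is the least element. An "identity" $s\le t$ stands for $s\wedge t\approx s$.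

## 7. Flatness of simple algebras and domination by one nonzero element

The first structural fact is that the semilattice order of a simple algebra is as trivial as that of $A$.

**Lemma 1.** If $S\in V$ is simple, then $S$ is flat: $x\ne y$ implies $x\wedge y=0$.

*Proof.* For every term $t$,
$$A\models\ t(x\wedge y,\mathbf w)\wedge(x\wedge y)\approx t(x,\mathbf w)\wedge(x\wedge y).\tag{6}$$
Indeed, if $x\neq y$ in $A$ then $x\wedge y=0$ and both sides are $0$; if $x=y$ the sides coincide. Read (6) in $S$ with $x=p$, $y=q$ and $q\le p$, so that $x\wedge y=q$: it says
$$f(q)\wedge q=f(p)\wedge q\quad\text{for every unary polynomial } f\text{ of }S.\tag{7}$$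
Suppose $0<q<p$. Since $S$ is simple, $(q,0)\in\mathrm{Cg}(q,p)$, so there is a chain $q=e_0,\dots,e_k=0$ with $\{e_l,e_{l+1}\}=\{f_l(p),f_l(q)\}$. By (7), $e_l\wedge q=e_{l+1}\wedge q$ for all $l$, and hence $q=e_0\wedge q=e_k\wedge q=0$, a contradiction. So there is no chain $0<q<p$ in $S$. If now $w=x\wedge y\neq0$, then $w\le x$ and $w\le y$ force $w=x$ and $w=y$, so $x=y$. $\square$

The second fact says that in a representation of a simple algebra inside a power, the support of any one nonzero element already sees everything.

**Lemma 2.** Let $S=B/\theta$ be simple with $B\le A^\Omega$, let $p\in B$ with $(p,0)\notin\theta$, and $\Omega_p=\{t\in\Omega:p(t)\neq0\}$. If $g,h\in B$ agree on $\Omega_p$, then $(g,h)\in\theta$.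

*Proof.* For every unary polynomial $f$ of $B$ we have $f(g)\wedge p=f(h)\wedge p$: on $\Omega_p$ the functions $f(g)$ and $f(h)$ agree because operations act coordinatewise, and off $\Omega_p$ both sides are $0$. Suppose $(g,h)\notin\theta$. By simplicity, $\mathrm{Cg}(g/\theta,h/\theta)$ is total, so a Maltsev chain built from the pair $(g/\theta,h/\theta)$ connects $p/\theta$ to $0/\theta$. Each unary polynomial of $S$ is induced by one of $B$ (lift its parameters), so after meeting with $p/\theta$ the chain is constant. Its first member becomes $p/\theta$ and its last becomes $0/\theta$. So $p/\theta=0/\theta$, a contradiction. $\square$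

## 8. A barred pair forces at most seven elements

This is where the penalty is enforced. If $u=\bar v$ at a coordinate, the operation $M(u,v,\cdot,\cdot,\cdot)$ becomes there the term $(x\wedge y)\vee(x\wedge z)$, from which Jónsson terms can be made.

**Lemma 3.** Let $S\in V$ be simple, $u,v,p\in S$, $p\neq0$ and $M(u,v,p,0,p)=p$. Then $|S|\le7$.

*Proof.*

**Step 1: restrict to the coordinates where the pair is barred.** Write $S=B/\theta$ with $B\le A^\Omega$, and lift $u,v,p$ to elements of $B$ with the same names. Put $p'=M(u,v,p,0,p)\in B$. Then $(p',p)\in\theta$, so $(p',0)\notin\theta$, and $p'$ vanishes off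
$$\Omega_1=\{t\in\Omega:u(t)=\overline{v(t)}\}.$$
Elements of $B$ that agree on $\Omega_1$ agree on the support of $p'$, so they are $\theta$-related by Lemma 2. Since $|S|>1$, this shows $\Omega_1\ne\emptyset$. It also shows that $g|_{\Omega_1}\mapsto g/\theta$ is a well-defined homomorphism from the projection $B_1\le A^{\Omega_1}$ of $B$ onto $S$.

**Step 2: name the pair by constants.** Add two constants to the language: interpret them as $u|_{\Omega_1},v|_{\Omega_1}$ in $B_1$, as (the classes) $u,v$ in $S$, and as $u(t),v(t)$ in the factor $A^{(t)}=(A,u(t),v(t))$ for $t\in\Omega_1$. Then the expanded $B_1$ is a subalgebra of $\prod_{t\in\Omega_1}A^{(t)}$, and the expanded $S$ is a quotient of it. Adding constants does not change congruences, so the expanded $S$ is still simple.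

**Step 3: exhibit Jónsson terms.** In every $A^{(t)}$, $t\in\Omega_1$, the term $d(x,y,z)=M(u,v,x,y,z)$ equals $(x\wedge y)\vee(x\wedge z)$. Put
$$t_0=x,\quad t_1=d(x,y,z),\quad t_2=x\wedge z,\quad t_3=d(z,y,x),\quad t_4=z .$$
We check (1). First, $t_i(x,y,x)=x$: this is clear for $i=0,2,4$, and $t_1(x,y,x)=t_3(x,y,x)=(x\wedge y)\vee x=x$. The linking identities are
$$\begin{aligned}
t_0(x,x,z)&=x=x\vee(x\wedge z)=t_1(x,x,z),\\
t_1(x,z,z)&=x\wedge z=t_2(x,z,z),\\
t_2(x,x,z)&=x\wedge z=(z\wedge x)\vee(z\wedge x)=t_3(x,x,z),\\
t_3(x,z,z)&=z\vee(z\wedge x)=z=t_4(x,z,z).
\end{aligned}$$
So the algebras $A^{(t)}$, $t\in\Omega_1$, generate a congruence distributive variety, and it contains the expanded $S$.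

**Step 4: conclude.** The expanded $S$ is simple, hence subdirectly irreducible, so by Jónsson's lemma it lies in $HSP_u\{A^{(t)}:t\in\Omega_1\}$. There are only finitely many different $A^{(t)}$, since there are finitely many pairs $(u(t),v(t))$, and each has $7$ elements. By Section 1 every ultraproduct of them is isomorphic to one of them. Hence $|S|\le|A|=7$. $\square$

## 9. The relational structure inside a large simple algebra

Now we harvest: in a simple algebra with more than $7$ elements $M$ must vanish, this makes $J$ a plain meet, and this forces the analogue of (5).

**Proposition 4.** Let $S\in V$ be simple with $|S|>7$. Then: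

1. $M\equiv0$ and $J(x,y,z)=x\wedge y\wedge z$ on $S$.
2. For each $r\in K$ there is $R_r\subseteq(S\setminus\{0\})^{n_r}$ such that $F_{r,i}(\mathbf x)=x_i$ if $\mathbf x\in R_r$ and $F_{r,i}(\mathbf x)=0$ otherwise.
3. If $(\sigma,\tau)\in D$, $\sigma=(r,i)$, $\tau=(s,j)$, $\mathbf x\in R_r$, $\mathbf y\in R_s$ and $x_i=y_j$, then $\sigma=\tau$ and $\mathbf x=\mathbf y$.
4. $T_{\sigma,\tau}(\mathbf x,\mathbf y)=x_i$ if $\sigma=\tau$ and $\mathbf x=\mathbf y\in R_r$; otherwise it is $0$.
5. The graph on $S\setminus\{0\}$ joining two elements that occur in a common tuple of some $R_r$ is connected.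

In particular $S$ is determined up to isomorphism by the relational structure $(S\setminus\{0\};(R_r)_{r\in K})$.

*Proof.* By Lemma 1, $S$ is flat. All identities are checked in $A$ and then used in $S$.

**Step 1: $M$ vanishes and $J$ is the meet.** In $A$, $M(u,v,p,0,p)$ is $p$ if $u=\bar v$ and $0$ otherwise, so $M(u,v,p,0,p)\le p$ is an identity. In $S$, flatness makes this value $0$ or $p$. It cannot be $p\ne0$, by Lemma 3 and $|S|>7$. So $M(u,v,p,0,p)=0$ for all $u,v,p\in S$. The identity $M(u,v,x,y,z)\le M(u,v,x,0,x)$ holds in $A$, since for $u=\bar v$ it says $(x\wedge y)\vee(x\wedge z)\le x$. Hence $M\equiv0$ on $S$.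

For $J$ we use four identities of $A$:
$$J(x,y,z)\le J(x,y,x),\quad J(x,y,x)\approx J(x,y,x\wedge y),\quad J(x,y,0)\approx M(x,y,x,0,x),\quad J(x,x,z)\approx x\wedge z.\tag{8}$$
Check the first three. For $x=y$ they say $x\wedge z\le x$, $x=x$ and $0=0$ (no element equals its own bar). For $x=\bar y$ they say $x\le x$, $x=x$ and $x=x$. In the remaining case everything is $0$. The fourth is the definition of $J$. Now let $x\neq y$ in $S$. Then $x\wedge y=0$, so by (8)
$$J(x,y,z)\le J(x,y,x)=J(x,y,0)=M(x,y,x,0,x)=0=x\wedge y\wedge z.$$
If $x=y$, then $J(x,x,z)=x\wedge z=x\wedge y\wedge z$.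

**Step 2: the operations $F_{r,i}$ come from a relation.** In $A$: $F_{r,i}(\mathbf x)\le x_i$; $F_{r,i}(\mathbf x)=0$ as soon as some $x_k$ is replaced by $0$, because $E_r\subseteq P^{n_r}$; and
$$F_{r,i}\big(F_{r,1}(\mathbf x),\dots,F_{r,n_r}(\mathbf x)\big)\approx F_{r,i}(\mathbf x),\tag{9}$$
since for $\mathbf x\in E_r$ the inner tuple is $\mathbf x$, and for $\mathbf x\notin E_r$ both sides are $0$. Let $F_{r,i}(\mathbf x)\ne0$ in $S$ for one $i$. If some $F_{r,k}(\mathbf x)$ were $0$, the left side of (9) would be $0$; so $F_{r,k}(\mathbf x)\neq0$ for all $k$. From $0\ne F_{r,k}(\mathbf x)\le x_k$ and flatness, $F_{r,k}(\mathbf x)=x_k$ for all $k$; in particular all $x_k\neq0$. So $R_r=\{\mathbf x:F_{r,1}(\mathbf x)\ne0\}$ is as required.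

**Step 3: two tuples sharing an entry in related slots are equal.** Let $\sigma=(r,i)$, $\tau=(s,j)$, $(\sigma,\tau)\in D$, and consider the terms
$$z=F_{r,i}(\mathbf x)\wedge F_{s,j}(\mathbf y),\qquad u=T_{\sigma,\tau}(\mathbf x,\mathbf y).\tag{10}$$
In $A$: if $z\ne0$, then $\mathbf x\in E_r$, $\mathbf y\in E_s$, $x_i=y_j=z$, and so $u\in\{z,\bar z\}$. If $z=0$, then $u=0$, because a nonzero value of $T_{\sigma,\tau}$ requires $\mathbf x\in E_r$, $\mathbf y\in E_s$, $x_i=y_j$, which would make $z\neq0$. Consequently
$$A\models J(z,u,z\wedge u)\approx z:\tag{11}$$
for $u=z$ the left side is $z\wedge z=z$, for $u=\bar z$ it is $z$ by the second clause of $J$, and for $z=u=0$ it is $0$.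

Now take $\mathbf x\in R_r$, $\mathbf y\in R_s$ in $S$ with $x_i=y_j$. Then $z=x_i\neq0$. If $z\wedge u=0$, then (11) and Step 1 give $z=J(z,u,0)=z\wedge u\wedge0=0$, a contradiction. So $z\wedge u\ne0$ in $S$.

If $\sigma\neq\tau$, then in $A$ the value $u$ is $\bar z$ whenever $z\neq0$, so $A\models z\wedge u\approx0$, contradicting $z\wedge u\ne0$ in $S$. Hence $\sigma=\tau$. In this case
$$A\models z\wedge u\approx F_{r,i}(x_1\wedge y_1,\dots,x_{n_r}\wedge y_{n_r}).\tag{12}$$
Check: for $\mathbf x=\mathbf y\in E_r$ both sides are $x_i$. For $\mathbf x=\mathbf y\notin E_r$ both sides are $0$. For $\mathbf x\neq\mathbf y$ some $x_k\wedge y_k=0$, so the right side is $0$; on the left either $z=0$, or $u=\bar z$, and so $z\wedge u=0$. In $S$ the left side of (12) is nonzero, so all $x_k\wedge y_k\neq0$, and flatness gives $\mathbf x=\mathbf y$.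

**Step 4: the operations $T_{\sigma,\tau}$ carry no further information.** The identity $T_{\sigma,\tau}(F_{r,1}(\mathbf x),\dots,F_{r,n_r}(\mathbf x),\mathbf y)\approx T_{\sigma,\tau}(\mathbf x,\mathbf y)$ holds in $A$: for $\mathbf x\in E_r$ the inner tuple is $\mathbf x$, otherwise both sides are $0$. Also $T_{\sigma,\tau}(0,\dots,0,\mathbf y)\approx0$. So in $S$ the value is $0$ if $\mathbf x\notin R_r$, and likewise if $\mathbf y\notin R_s$. Let $\mathbf x\in R_r$ and $\mathbf y\in R_s$, with $z,u$ as in (10).

If $x_i\neq y_j$, then $z=x_i\wedge y_j=0$ in $S$. In $A$ we have $J(u,z,u)\approx u$, because $u=z$ or $u=\bar z$ or $u=z=0$. With Step 1, $u=J(u,z,u)=u\wedge z=0$.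

If $x_i=y_j$, then $\sigma=\tau$ and $\mathbf x=\mathbf y$ by Step 3, and the identity $T_{\sigma,\sigma}(\mathbf x,\mathbf x)\approx F_{r,i}(\mathbf x)$ gives the value $x_i$. Conversely, if $\sigma=\tau$ and $\mathbf x=\mathbf y\in R_r$, we are in this last case. This proves item 4.

**Step 5: connectedness.** Let $C$ be a connected component of the graph and $I=S\setminus C$, so $0\in I$. By Steps 1, 2 and 4, for each operation among $\wedge,J,F_{r,i},T_{\sigma,\tau}$ a nonzero value occurs only if all arguments are nonzero and lie, together with the value, in a single component: for $\wedge$ and $J$ all arguments equal the value, and for $F_{r,i}$ and $T_{\sigma,\tau}$ the arguments and the value are entries of one tuple of $R_r$. So if some argument is in $I$, the value is in $I$. The operation $M$ is constantly $0\in I$. Hence $I^2\cup\mathrm{id}_S$ is preserved by changing one argument at a time and is a congruence. It does not relate $0$ to the elements of $C\ne\emptyset$, so it is not total. Since $S$ is simple it is the identity, and $I=\{0\}$. So $C=S\setminus\{0\}$.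

Finally, by items 1, 2 and 4, all operations of $S$ are expressed through $0$, the flat meet $\wedge$, and the relations $R_r$, so an isomorphism of the relational structures extends by $0\mapsto0$ to an isomorphism of algebras. $\square$

## 10. Simple algebras from sets of unbarred functions

Conversely, we need to know that enough relational structures occur. The collapsing device of Section 1 works as soon as the rule in item 3 holds, because then no barred value survives.

**Proposition 5.** Let $\Omega\neq\emptyset$, $\emptyset\ne X\subseteq P^\Omega$, and $R^X_r=\{\mathbf x\in X^{n_r}:\mathbf x(t)\in E_r\text{ for all }t\in\Omega\}$. Assume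

$(*)$ if $(\sigma,\tau)\in D$, $\sigma=(r,i)$, $\tau=(s,j)$, $\mathbf x\in R^X_r$, $\mathbf y\in R^X_s$ and $x_i=y_j$, then $\sigma=\tau$ and $\mathbf x=\mathbf y$.

Assume also that the graph joining elements of $X$ in a common tuple of some $R^X_r$ is connected. Then $V$ contains a simple algebra $S_X$ with universe $X\cup\{0\}$ whose operations are given by the formulas in items 1, 2, 4 of Proposition 4 with $R_r=R^X_r$ and $\wedge$ flat.

*Proof.*

**Step 1: a subalgebra and the values outside $N$.** Let $N=\{g\in A^\Omega:g(t)=0\text{ for some }t\}$ and $B=X\cup N$. An element of $B$ without zeros lies in $X$. For arguments in $B$ we determine when an operation has a value outside $N$, that is, without zeros.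

* $\wedge$: exactly when the two arguments are equal and in $X$; the value is then that element.
* $J(x,y,z)$: a value without zeros needs $x(t)\ne0$ and $y(t)\in\{x(t),\overline{x(t)}\}$ for all $t$. So $x,y\notin N$, hence $x,y\in X\subseteq P^\Omega$. Since $P\cap\bar P=\emptyset$, $y(t)=x(t)$ for all $t$, that is, $y=x$. Then the value is $x\wedge z$, which is outside $N$ exactly when $z=x$; the value is then $x$.
* $M(u,v,x,y,z)$: a value without zeros would need $u(t)=\overline{v(t)}$ for all $t$, so $u,v\in X\subseteq P^\Omega$, which is impossible since $\bar P\cap P=\emptyset$ and $\Omega\ne\emptyset$. So the value is always in $N$.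
* $F_{r,i}(\mathbf x)$: exactly when $\mathbf x(t)\in E_r$ for all $t$. Then all $x_k\in P^\Omega$, so they lie in $X$. Thus the condition is $\mathbf x\in R_r^X$, and the value is $x_i\in X$.
* $T_{\sigma,\tau}(\mathbf x,\mathbf y)$: a value without zeros needs $\mathbf x(t)\in E_r$, $\mathbf y(t)\in E_s$ and $x_i(t)=y_j(t)$ for all $t$, so $\mathbf x\in R^X_r$, $\mathbf y\in R_s^X$ and $x_i=y_j$. By $(*)$, $\sigma=\tau$ and $\mathbf x=\mathbf y$. Then the value is $x_i(t)$ at every $t$, that is, $x_i\in X$.

Also $0\in N$. So every value lies in $X\cup N$, and $B$ is a subalgebra of $A^\Omega$.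

**Step 2: collapse $N$.** By the list, a value outside $N$ occurs only if all arguments are in $X$; so an operation with an argument in $N$ has its value in $N$. Hence $N^2\cup\mathrm{id}_B$ is a congruence. Writing $0$ for the class $N$, the quotient has universe $X\cup\{0\}$, and by the list its operations are exactly those described. Call it $S_X$.

**Step 3: simplicity.** Since $X\neq\emptyset$, $|S_X|>1$. Let $\psi$ be a congruence with $(p,q)\in\psi$, $p\neq q$ and, by symmetry, $p\ne0$. Meeting with $p$ gives $(p,0)\in\psi$. If $\mathbf x\in R_r^X$ and $(x_k,0)\in\psi$, then replacing the $k$-th entry by $0$ in $F_{r,i}(\mathbf x)=x_i$ gives the value $0$, so $(x_i,0)\in\psi$ for all $i$. By connectedness every element is $\psi$-related to $0$, and $\psi$ is total. $\square$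

## 11. Paths and nothing else: proof of Theorem A

Now $A=A_{\rm I}$. Edges are the pairs in $R_e$.

**Step 1: path algebras of all countable types occur.** Take $\Omega=\mathbb Z$ and $\xi_i\in P^{\mathbb Z}$ as in (4). For a nonempty interval $I\subseteq\mathbb Z$ let $X_I=\{\xi_i:i\in I\}$. These elements are distinct, because $\xi_i$ takes the value $a$ exactly at $i$. By Claim 1,
$$R_e^{X_I}=\{(\xi_i,\xi_{i+1}):i,i+1\in I\}.$$
Two such pairs with the same first entry are equal, and so are two with the same second entry; as $D$ contains only the pairs $((e,1),(e,1))$ and $((e,2),(e,2))$, this is $(*)$. The graph is a path over the interval $I$, so it is connected. By Proposition 5, $S_{X_I}\in V(A_{\rm I})$ is simple and has $|I|+1$ elements. Finite $I$ and $I=\mathbb Z$ give simple algebras of every finite size $\ge2$ and of size $\aleph_0$.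

**Step 2: no uncountable simple algebra.** Let $S\in V(A_{\rm I})$ be simple with $|S|>7$, and $G=(S\setminus\{0\},R_e)$. By Proposition 4, item 3, applied to the two pairs in $D$, every vertex of $G$ has at most one outgoing and at most one incoming edge. By item 5, $G$ is connected. Pick a vertex $v_0$ and follow successors and predecessors, as long as they exist, to get $v_i$ for $i$ in an interval $I$ of $\mathbb Z$. The only possible neighbors of $v_i$ are its unique successor and its unique predecessor, which are again in the list. So the list is closed under adjacency and, by connectedness, is all of $G$. If the $v_i$ are distinct, $G$ is a directed path indexed by $I$, with exactly the edges $v_i\to v_{i+1}$. If $v_i=v_j$ with $i<j$ and $j-i$ minimal, then $v_i\to v_{i+1}\to\dots\to v_j=v_i$ is a directed cycle through distinct vertices (possibly a loop); its vertex set is closed under adjacency, so it is all of $G$. In every case $G$, and hence $S$, is countable. So **$V(A_{\rm I})$ has no uncountable simple algebra**. With Step 1 this already refutes the conjecture; the remaining steps give the classification.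

**Step 3: cycles do not occur.** Since $|G|\ge7$, a cycle would be $x_1\to x_2\to\dots\to x_n\to x_1$ with $n\geq7$ distinct vertices. In $A$ every closed walk in $E_e$ is constant: $E_e$ is contained in the linear order $c\le a\le b$. We turn this into an identity. Let
$$s(x_1,\dots,x_n)=F_{e,1}(x_1,F_{e,1}(x_2,\dots,F_{e,1}(x_n,x_1)\dots)),$$
that is, $s=w_1$, where $w_n=F_{e,1}(x_n,x_1)$ and $w_k=F_{e,1}(x_k,w_{k+1})$ for $k<n$. In $A$, if $w_k\ne0$ with $k<n$, then $(x_k,w_{k+1})\in E_e$, so $w_k=x_k$ and $w_{k+1}\neq0$. Inductively, $s\ne0$ implies $w_k=x_k$ for all $k$, $(x_k,x_{k+1})\in E_e$ for $k<n$, and $(x_n,x_1)\in E_e$. So $x_1,\dots,x_n,x_1$ is a closed walk in $(P,E_e)$, hence constant, and $x_1=x_2$. Therefore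
$$A\models s(x_1,x_2,x_3,\dots,x_n)\approx s(x_1,x_1\wedge x_2,x_3,\dots,x_n).\tag{13}$$
Indeed, if the left side is nonzero, then $x_1=x_2$ and the sides coincide. If the right side is nonzero, then its second argument $x_1\wedge x_2$ is nonzero, so $x_1=x_2$ and again the sides coincide.

Evaluate (13) in $S$ on the cycle. On the left, $F_{e,1}(x_n,x_1)=x_n$, then $F_{e,1}(x_{n-1},x_n)=x_{n-1}$, and so on, ending with $x_1\neq0$. On the right, $x_1\ne x_2$ gives $x_1\wedge x_2=0$; since $F_{e,1}$ is $0$ when an argument is $0$, the value is $F_{e,1}(x_1,0)=0$. This is a contradiction.

**Step 4: classification.** So $G$ is a directed path whose order type is a finite $n\ge7$, or $\omega$, $\omega^*$ or $\mathbb Z$. For an interval $I$ of this type, $G$ is isomorphic to $(X_I,R_e^{X_I})$. The operations of both $S$ and $S_{X_I}$ are given by the formulas of Proposition 4, so $S\cong S_{X_I}$. Conversely, all these $S_{X_I}$ are simple members by Step 1, of size $n+1\ge8$ or $\aleph_0$. An isomorphism of algebras preserves $R_e=\{(x,y):F_{e,1}(x,y)\neq0\}$, and these digraphs are pairwise non-isomorphic: finite paths differ in size, and the three infinite ones have a first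 vertex only, a last vertex only, or neither. So there is exactly one simple algebra of each finite size $\ge8$, and there are exactly three infinite ones. $\blacksquare$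

## 12. One long tuple and nothing else: proof of Theorem B

In Theorem A infinite paths survive because a path is built from infinitely many overlapping edges. To exclude them, $A_{\rm II}$ uses a whole finite path as a single tuple and forbids overlaps altogether. Now $A=A_{\rm II}$.

**Step 1: a simple algebra of each finite size $\geq 2$.** Fix $n\ge1$, let $\Omega=\{1,\dots,n\}$, and let $\xi_1,\dots,\xi_n\in P^\Omega$ be given by (4). Put $X=\{\xi_1,\dots,\xi_n\}$; the elements are distinct, as $\xi_i$ takes the value $a$ exactly at $i$.

*Claim 2:* $R^X_n=\{(\xi_1,\dots,\xi_n)\}$ and $R^X_m=\emptyset$ for $m\neq n$. At coordinate $t$ the tuple $(\xi_1(t),\dots,\xi_n(t))$ is $c^{\,t-1}a\,b^{\,n-t}\in E_n$, so the tuple $(\xi_1,\dots,\xi_n)$ is in $R^X_n$. Conversely, let $(\xi_{i_1},\dots,\xi_{i_m})\in R^X_m$. Every word in $E_m$ contains exactly one letter $a$. So for each $t\in\Omega$ exactly one $k$ has $\xi_{i_k}(t)=a$, that is, $i_k=t$. Hence $k\mapsto i_k$ is a bijection from $\{1,\dots,m\}$ to $\{1,\dots,n\}$, and $m=n$. In a word of $E_m$ the letters $c$ precede the letter $a$. If $i_k<i_l$, then at $t=i_l$ position $k$ carries $c$ and position $l$ carries $a$,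 so $k<l$. Thus the bijection $k\mapsto i_k$ is increasing, hence the identity.

Condition $(*)$ holds: the only tuple is $(\xi_1,\dots,\xi_n)$, and $\xi_i=\xi_j$ forces $i=j$, so the two slots are equal and the two tuples are equal. The graph is complete, so connected. By Proposition 5 there is a simple algebra $S_n:=S_X\in V(A_{\rm II})$ of size $n+1$, for every $n\ge1$.

**Step 2: every simple algebra with more than $7$ elements is one of them.** Let $S\in V(A_{\rm II})$ be simple with $|S|>7$. Since $D$ contains all pairs of slots, item 3 of Proposition 4 says that each element of $S\setminus\{0\}$ occurs in at most one tuple of $\bigcup_mR_m$, and in only one slot of it. By item 5 the graph on $S\setminus\{0\}$ is connected, and it has at least $7$ vertices. So some element lies on an edge, hence in a tuple $(x_1,\dots,x_n)\in R_n$. The entries are distinct, since each element occurs in only one slot. No entry occurs in any other tuple, so the set $\{x_1,\dots,x_n\}$ is closed under adjacency, and by connectedness $S\setminus\{0\}=\{x_1,\dots,x_n\}$. Any other tuple would have its entries in this set, so there is none. Therefore $n\ge7$, and $x_i\mapsto\xi_i$ is an isomorphism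 of the relational structures of $S$ and $S_n$. Both algebras have their operations given by the formulas of Proposition 4, so $S\cong S_n$. In particular $S$ is finite, and its isomorphism type is determined by its size.

So **$V(A_{\rm II})$ has no infinite simple algebra, although its finite simple algebras have unbounded size**, with exactly one of each size $\ge8$ up to isomorphism. $\blacksquare$
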